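# Robin eigenvalues at fixed volume: lower bounds of order $k^{1/n}$ and $k^{2/(2n-1)}$

## 1. Robin eigenvalues and their counting function

Throughout, $n\ge 1$, and $\Omega\subset\mathbb R^n$ is a bounded open set with Lipschitz boundary, not necessarily connected. We write $|\Omega|$ for Lebesgue measure, $\omega_n$ for the volume of the unit ball, $\omega_0=1$, and $\|\cdot\|$ for $L^2$ norms. All functions are real. Fix $\alpha>0$.

**Definition (Robin problem).** The Robin eigenvalues $0<\rho_1(\Omega)\le\rho_2(\Omega)\le\cdots$, counted with multiplicity, are those of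
$$-\Delta u=\rho u\ \text{ in }\Omega,\qquad \partial_\nu u+\alpha u=0\ \text{ on }\partial\Omega ,$$
with $\nu$ the outward unit normal. The associated form on $H^1(\Omega)$ is
$$q(u,v)=\int_\Omega\nabla u\cdot\nabla v+\alpha\int_{\partial\Omega}uv\,dS,\qquad q(u)=q(u,u).$$

Since $\Omega$ is Lipschitz, the trace $H^1(\Omega)\to L^2(\partial\Omega)$ is bounded and $H^1(\Omega)\to L^2(\Omega)$ is compact. Hence $q$ is closed, and its self-adjoint operator $L$ has compact resolvent. If $q(u)=0$, then $u$ is constant on each component with zero trace, so $u=0$; this is why $\rho_1>0$.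

**Example 1 (an interval).** Let $\Omega=(-\ell/2,\ell/2)$. The function $\cos\xi x$ with $z=\xi\ell/2\in(0,\frac\pi2)$ satisfies the boundary condition exactly when $\xi\tan(\xi\ell/2)=\alpha$, that is, $z\tan z=\alpha\ell/2$, which has one solution. This eigenfunction is positive. Because $q(|u|)\le q(u)$, there is a nonnegative first eigenfunction, and it is not orthogonal to $\cos\xi x$; so $\rho_1=\xi^2$. If $z\le\frac\pi4$, convexity of $\tan$ on $[0,\frac\pi4]$ gives $\tan z\le 4z/\pi$, so $\alpha\ell/2\le 4z^2/\pi$ and $\xi^2=4z^2/\ell^2\ge\frac{\pi\alpha}{2\ell}$. If $z>\frac\pi4$, then $\xi^2\ge\frac{\pi^2}{4\ell^2}$. Thus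
$$\rho_1\ge\min\Big\{\frac{\pi\alpha}{2\ell},\frac{\pi^2}{4\ell^2}\Big\}.\tag{1}$$
On the other side, the test function $1$ gives $\rho_1\le 2\alpha/\ell$. A short interval therefore has $\rho_1$ of order $\alpha/\ell$, and not of order $\ell^{-2}$ as for Dirichlet conditions.

**Definition (counting function).** $N_\Omega(\rho)=\#\{k:\rho_k(\Omega)\le\rho\}$; we use the same notation for the counting function of any closed form with discrete spectrum.

We use min–max in two ways. First, $\rho_k\le\max_{u\in V\setminus 0}q(u)/\|u\|^2$ for every $k$-dimensional $V\subset H^1(\Omega)$. Second: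
$$\text{if } q(u)>\rho\|u\|^2 \text{ for all } u\ne0 \text{ in a subspace of codimension}\le m,\text{ then } N(\rho)\le m.\tag{2}$$
Indeed, otherwise the span of $m+1$ eigenfunctions with eigenvalues $\le\rho$ would meet that subspace in some $u\neq 0$, and on this span $q(u)\le\rho\|u\|^2$.

From (2) we get bracketing. Suppose $\Omega$ is, up to a null set, a finite disjoint union of open pieces $P_j$, and $q(u)\ge\sum_jq_j(u|_{P_j})$ with forms $q_j$ on $H^1(P_j)$ having discrete spectrum. Then $N_\Omega(\rho)\le\sum_jN_{q_j}(\rho)$: require on each piece that $u|_{P_j}$ be orthogonal to the eigenfunctions of $q_j$ with eigenvalue $\le\rho$, and add up.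

**Example 2 (counting on an interval).** For the Neumann form $\int|u'|^2$ on an interval of length $\ell$ the eigenvalues are $\pi^2j^2/\ell^2$, $j\ge0$, so $N(\rho)=1+\lfloor \ell\sqrt\rho/\pi\rfloor$. The Robin form is larger than the Neumann form, and on $H^1_0$ it equals the Dirichlet form. Hence on an interval
$$\frac{\pi^2(k-1)^2}{\ell^2}\le\rho_k\le\frac{\pi^2k^2}{\ell^2}.\tag{3}$$

Finally, substituting $v(x)=u(sx)$ in the quotient shows how scaling moves the boundary parameter (displayed after the semicolon):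
$$\rho_k(s\Omega;\alpha)=s^{-2}\rho_k(\Omega;s\alpha).\tag{4}$$

## 2. Semigroup, entropy, zero extension, and two facts on convex sets

**Definition (semigroup).** $S_t=e^{-tL}$, that is, $S_tf=\sum_je^{-t\rho_j}\langle f,u_j\rangle u_j$ with $(u_j)$ an orthonormal basis of eigenfunctions.

For instance $S_tu_1=e^{-t\rho_1}u_1$. Each $S_t$ is injective. For $f\in L^2$ the curve $u(s)=S_sf$ lies in $C([0,\infty);L^2)\cap C^1((0,\infty);L^2)$, and for $s>0$ we have $u(s)\in D(L)$ and $u'=-Lu$. Since $q(|u|)\le q(u)$ and $q(\min(u^+,1))\le q(u)$, the Beurling–Deny criteria say that $S_t$ preserves positivity and contracts $L^\infty$. So $0\le f\le B$ implies $0\le S_tf\le B$.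

**Definition (entropy).** For bounded $w\ge0$ on $\Omega$ with $\int w=1$, put $H=\int_\Omega w\log w$, with $0\log0=0$. It is finite, since $w\log w\ge -1/e$ and $|\Omega|<\infty$. Example: if $w=|A|^{-1}1_A$, then $H=-\log|A|$. Large entropy means concentration.

**Fact (powers and traces).** If $u\in H^1(\Omega)$, $0\le u\le B$ and $\Phi\in C^1([0,B])$, then $\Phi(u)\in H^1(\Omega)$, $\nabla\Phi(u)=\Phi'(u)\nabla u$, and the trace of $\Phi(u)$ is $\Phi$ of the trace of $u$. To see this, approximate $u$ in $H^1$ by Lipschitz functions $u_j$ with values in $[0,B]$ (truncation is continuous on $H^1$), along a subsequence for which functions, gradients and traces converge a.e. Then $\Phi'(u_j)\nabla u_j\to\Phi'(u)\nabla u$ in $L^2$, because $\Phi'(u_j)$ is bounded and converges a.e. So $\Phi(u_j)\to\Phi(u)$ in $H^1$, and the traces follow. Similarly, for bounded $v\in H^1(\Omega)$, $v^2\in W^{1,1}(\Omega)$ with trace the square of the trace of $v$. Example: $u^{p-1}\in H^1$ for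 $p\ge2$ and $0\le u\le B$, with gradient $(p-1)u^{p-2}\nabla u$.

**Fact (S).** For $0\le w\in W^{1,1}(\Omega)$,
$$n\omega_n^{1/n}\|w\|_{L^{n/(n-1)}(\Omega)}\le\int_\Omega|\nabla w|+\int_{\partial\Omega}w\,dS ,$$
with $n/(n-1)=\infty$ if $n=1$.

The reason is that the extension $\tilde w$ of $w$ by zero lies in $BV(\mathbb R^n)$, and its total variation is exactly the right side, the boundary integral being the contribution of the jump (Evans–Gariepy, *Measure Theory and Fine Properties of Functions*, Sec. 5.4). The sharp Sobolev inequality $n\omega_n^{1/n}\|f\|_{n/(n-1)}\le|Df|(\mathbb R^n)$ in $BV$ (Federer–Fleming, Maz'ya 1960) then applies. For $f\ge0$ and $n\ge2$ it comes from the isoperimetric inequality and the coarea formula: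
$$\|f\|_{\frac n{n-1}}\le\int_0^\infty\|1_{\{f>t\}}\|_{\frac n{n-1}}dt=\int_0^\infty|\{f>t\}|^{\frac{n-1}n}dt\le\frac1{n\omega_n^{1/n}}\int_0^\infty\mathrm{Per}\{f>t\}\,dt=\frac{|Df|(\mathbb R^n)}{n\omega_n^{1/n}} .$$
For $n=1$ it reads $2\|f\|_\infty\le|Df|(\mathbb R)$ for compactly supported $f$. Example: $w=1$ gives the isoperimetric inequality for $\Omega$, with equality for a ball, since $n\omega_n^{1/n}(\omega_nr^n)^{(n-1)/n}=n\omega_nr^{n-1}$.

**Fact (Payne–Weinberger 1960; Bebendorf 2003).** On a bounded convex open set $P$, every $u\in H^1(P)$ of mean zero satisfies $\|\nabla u\|^2\ge\frac{\pi^2}{(\operatorname{diam}P)^2}\|u\|^2$. Example: for an interval of length $\ell$ the constant is $\pi^2/\ell^2$, the value found in Example 2.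

**Fact (John).** A convex body $K\subset\mathbb R^n$ contains an ellipsoid $\mathcal E$ with center $c$ such that $K\subset c+n(\mathcal E-c)$. Example: for the unit cube the ball of radius $\frac12$ about the center works, since the cube lies in the concentric ball of radius $\frac{\sqrt n}2\le\frac n2$.

Bounded convex open sets are Lipschitz, so everything in Section 1 applies to them.

## 3. Uniform power laws in $k$, and the theorems

For the Dirichlet Laplacian, Pólya's conjecture asserts $\lambda_k(\Omega)\ge C_n(k/|\Omega|)^{2/n}$ with $C_n=4\pi^2\omega_n^{-2/n}$. This type of inequality fails for the Robin Laplacian with $\alpha>0$ (Section 5 shows that it fails even with a smaller constant). What growth in $k$ survives, uniformly over all sets of a given volume? The following conjecture is taken from the source listed as "Mathematisches Forschungsinstitut Oberwolfach", doi:10.4171/owr/2023/36.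

**Conjecture.** For every $\alpha>0$ and $M>0$:

1. (i) there is $a=a(\alpha,M,n)>0$ with $\rho_k(\Omega)\ge a\,k^{2/(2n-1)}$ for all $k\in\mathbb N$ and all bounded convex open $\Omega\subset\mathbb R^n$ with $|\Omega|=M$;
2. (ii) there is $b=b(\alpha,M,n)>0$ with $\rho_k(\Omega)\ge b\,k^{1/n}$ for all $k\in\mathbb N$ and all bounded open Lipschitz $\Omega\subset\mathbb R^n$, connected or not, with $|\Omega|=M$.

Both parts are true for all $n\ge 1$. To state the full results, put $X_k=(\omega_nk/M)^{1/n}$ and, for $z\ge0$,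
$$I(z)=\int_0^1\log\Big(1+\frac z{4\sigma(1-\sigma)}\Big)d\sigma=\int_0^1\log\Big(1+\frac z{1-y^2}\Big)dy ,$$
the second form coming from $y=2\sigma-1$ and symmetry. $I$ is increasing. With $c=\sqrt{1+z}$ we have
$$\int_0^1\log(c^2-y^2)\,dy=\int_{c-1}^{c+1}\log x\,dx=(c+1)\log(c+1)-(c-1)\log(c-1)-2.$$
Subtracting the value $2\log2-2$ at $c=1$ gives $e^{I(z)}=\frac14(c+1)^{c+1}(c-1)^{-(c-1)}$. In particular
$$\kappa:=e^{I(1)}=\tfrac14(1+\sqrt2)^{2\sqrt2}\approx3.02>e .$$
For $0<z\le1$, since $1-y^2\ge1-y$ and $\log(1+z)\le z$,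
$$I(z)\le\int_0^1\log(1+z/y)\,dy=(1+z)\log(1+z)-z\log z\le z\Big(2+\log\frac1z\Big).\tag{5}$$

**Theorem 1 (general domains).** Let $\Omega\subset\mathbb R^n$ be bounded, open and Lipschitz, $|\Omega|=M$.

- (A) For all $\rho>0$: $N_\Omega(\rho)\le\frac M{\omega_n}\big(\frac\rho{n\alpha}\big)^ne^{nI(\alpha^2/\rho)}$.
- (B) For $0<\rho\le\alpha^2$: $N_\Omega(\rho)\le\frac M{\omega_n}\big(\frac en\big)^n\rho^{n/2}$.
- (C) For all $k\ge1$: $\rho_k(\Omega)\ge\min\{\frac n\kappa\alpha X_k,(\frac n\kappa X_k)^2\}$.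
- (D) Put $\lambda_k=n\alpha X_k$. Then $\inf_{|\Omega|=M}\rho_k(\Omega)\le\lambda_k$, and if $\lambda_k\ge\kappa\alpha^2$,
$$\lambda_k-\kappa\alpha^2\Big(2+\log\frac{\lambda_k}{\kappa\alpha^2}\Big)\le\inf_{|\Omega|=M}\rho_k(\Omega)\le\lambda_k .$$
Hence $\lim_kk^{-1/n}\inf_\Omega\rho_k(\Omega)=n\alpha(\omega_n/M)^{1/n}$. For $n\ge2$ the same bounds hold for the infimum over connected $\Omega$.

**Theorem 2 (convex domains).** Let $A_n=2\cdot3^{n-1}n!\,(n/\pi^2)^{n/2}$. If $K$ is bounded, open, convex, $|K|=M$ and $k\ge2$, then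
$$\rho_k(K)\ge\min\Big\{\Big(\frac k{A_nM}\Big)^{2/n},\Big(\frac{\alpha^{n-1}k}{A_nM}\Big)^{2/(2n-1)}\Big\}.$$
Conversely, for all $k\ge1$, $\inf_K\rho_k(K)\le\min\{4n\pi^2(k/M)^{2/n},\gamma_nk^{2/(2n-1)}\}$ with
$$\gamma_n=\gamma_n(\alpha,M)=\frac{2n-1}2\Big(\frac{2\pi^2\omega_{n-1}^2\alpha^{2n-2}}{M^2}\Big)^{1/(2n-1)} .$$

**Theorem 3 (sharp constant, convex).** $\displaystyle\lim_{k\to\infty}k^{-2/(2n-1)}\inf_{K\text{ convex},\,|K|=M}\rho_k(K)=\gamma_n(\alpha,M)$.

**The conjecture follows.** For (ii): since $k\ge1$, $X_k^2\ge(\omega_n/M)^{2/n}k^{1/n}$, so (C) gives (ii) with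
$$b=\min\Big\{\frac{n\alpha}\kappa\Big(\frac{\omega_n}M\Big)^{1/n},\frac{n^2}{\kappa^2}\Big(\frac{\omega_n}M\Big)^{2/n}\Big\}.$$
For (i): if $k=1$, then $\rho_1\ge b$ by (ii). If $k\ge2$, use Theorem 2 and $k^{2/n}\ge k^{2/(2n-1)}$. So (i) holds with $a=\min\{b,(A_nM)^{-2/n},(\alpha^{n-1}/(A_nM))^{2/(2n-1)}\}$. This uses only (A)–(C) and the lower bound of Theorem 2. The upper bounds in (D) and Theorem 2 show that the exponents $1/n$ and $2/(2n-1)$ are optimal.

## 4. Balls, joined balls, cubes and cylinders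

This section proves all the upper bounds. Every one of them exploits that a small set of size $r$ has first eigenvalue of order $\alpha/r$ only.

**Many small balls (upper bound in (D)).** Let $\Omega$ be $k$ balls of radius $r_0=1/X_k$ with disjoint closures; then $|\Omega|=k\omega_nr_0^n=M$. The $k$ indicator functions of the balls have no gradient, and they are orthogonal for $q$ and for $L^2$. So
$$\rho_k(\Omega)\le\frac{\alpha|\partial B_{r_0}|}{|B_{r_0}|}=\frac{n\alpha}{r_0}=n\alpha X_k=\lambda_k .$$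

**Joined balls (connected case of (D), $n\ge2$).** Center these balls at $3r_0je_1$, $j=1,\dots,k$, and add the thin cylinder $\{|x'|<\delta,\ 3r_0<x_1<3kr_0\}$, where $x'=(x_2,\dots,x_n)$ (nothing if $k=1$). The result $\Omega_\delta$ is connected. It is Lipschitz: where the cylinder leaves a sphere, $\Omega_\delta$ is locally a union of two smooth domains whose normals are not opposite, hence a union of two epigraphs over a common direction.

We need test functions that ignore the cylinder. For $0<\epsilon<\min\{1,r_0\}$ and $d$ the distance to a pole $\pm r_0e_1$ of $B_{r_0}$, let the cutoff be $0$ for $d\le\epsilon^2$, $\log(d/\epsilon^2)/\log(1/\epsilon)$ for $\epsilon^2<d<\epsilon$, and $1$ for $d\ge\epsilon$. Let $\psi$ be the product of the cutoffs at the two poles. Their gradients have disjoint supports, and each contributes at most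
$$\frac{n\omega_n}{\log^2(1/\epsilon)}\int_{\epsilon^2}^{\epsilon}d^{\,n-3}\,dd\le\frac{n\omega_n\epsilon^{n-2}}{\log(1/\epsilon)}\to0 ,$$
because $n\ge2$. Also $\|1-\psi\|\to0$ and $0\le\psi\le1$. So for given $\eta>0$ some $\psi$ satisfies $(\|\nabla\psi\|^2+\alpha|\partial B_{r_0}|)/\|\psi\|^2\le\lambda_k+\eta$. For $\delta$ small, $\Omega_\delta\cap\partial B$ lies where the copy of $\psi$ vanishes, for each of the $k$ balls $B$. Hence the copies, extended by $0$, lie in $H^1(\Omega_\delta)$, have disjoint supports up to null sets, and have zero trace off the spheres. Thus $\rho_k(\Omega_\delta)\le\lambda_k+\eta$. Put $s=(M/|\Omega_\delta|)^{1/n}\le1$. By (4) and monotonicity in the boundary parameter,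
$$\rho_k(s\Omega_\delta;\alpha)=s^{-2}\rho_k(\Omega_\delta;s\alpha)\le s^{-2}(\lambda_k+\eta).$$
Let $\delta\to0$, so $s\to1$, and then $\eta\to0$.

**Cube (first bound in Theorem 2).** Robin eigenvalues are at most Dirichlet eigenvalues. The cube of side $M^{1/n}$ has Dirichlet eigenvalues $\pi^2M^{-2/n}|j|^2$, $j\in\{1,2,\dots\}^n$. With $m=\lceil k^{1/n}\rceil\le2k^{1/n}$ at least $m^n\ge k$ of them are $\le n\pi^2m^2M^{-2/n}\le4n\pi^2(k/M)^{2/n}$.

**Cylinder (second bound in Theorem 2).** Convexity forbids many balls, but not a long thin set. For $n\ge2$ let $K=(0,\ell)\times B$ with $B\subset\mathbb R^{n-1}$ a ball of radius $\varepsilon$ and $\ell\omega_{n-1}\varepsilon^{n-1}=M$. The functions $\sin(j\pi x/\ell)$, $1\le j\le k$, with $x\in(0,\ell)$, vanish at the two ends and are orthogonal for $q$ and $L^2$. The lateral boundary costs $\alpha|\partial B|/|B|=(n-1)\alpha/\varepsilon$, so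
$$\rho_k(K)\le\frac{(n-1)\alpha}\varepsilon+\frac{\pi^2k^2}{\ell^2}=\frac{(n-1)\alpha}\varepsilon+\frac{\pi^2k^2\omega_{n-1}^2\varepsilon^{2(n-1)}}{M^2}.\tag{6}$$
The minimum is at $\varepsilon^{2n-1}=\frac{\alpha M^2}{2\pi^2\omega_{n-1}^2k^2}$, where the second term equals $\frac\alpha{2\varepsilon}$; its value is $\frac{(2n-1)\alpha}{2\varepsilon}=\gamma_nk^{2/(2n-1)}$. For $n=1$ the claim reads $\rho_k\le\pi^2k^2/M^2$, which is (3).

## 5. One dimension by hand, and where zero extension of $u$ breaks down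

**Case $n=1$ of (ii).** Here $\Omega$ is a finite union of intervals of lengths $\ell_i$, $\sum\ell_i=M$. By (1), an interval contributes to $N_\Omega(\rho)$ only if $\rho\ge\min\{\frac{\pi\alpha}{2\ell_i},\frac{\pi^2}{4\ell_i^2}\}$, that is, only if $\ell_i\ge\ell_*:=\min\{\frac{\pi\alpha}{2\rho},\frac\pi{2\sqrt\rho}\}$. By (3) it then contributes at most $1+\ell_i\sqrt\rho/\pi$. At most $M/\ell_*$ intervals are that long, so $N_\Omega(\rho)\le M/\ell_*+M\sqrt\rho/\pi$. If $\rho\ge\alpha^2$, this is $\frac{2M\rho}{\pi\alpha}+\frac{M\sqrt\rho}\pi\le\frac{3M\rho}{\pi\alpha}$. If $\rho<\alpha^2$, it is $\frac{3M\sqrt\rho}\pi$. Hence $\rho_k\ge\min\{\frac{\pi\alpha k}{3M},(\frac{\pi k}{3M})^2\}$, the shape of (C). This argument counts components. For $n\ge2$ it stops at once: the joined balls of Section 4 form one component and still have $\rho_k$ as small as $\lambda_k$, up to an arbitrarily small error.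

**The heat-trace argument.** For Dirichlet conditions there is a short proof of a $k^{2/n}$ bound with no geometry. Extension by zero places $H^1_0(\Omega)$ in $H^1(\mathbb R^n)$, the Dirichlet heat kernel is at most the Gaussian one, and so $ke^{-t\lambda_k}\le\sum_je^{-t\lambda_j}\le M(4\pi t)^{-n/2}$. With $t=\frac n{2\lambda_k}$ this gives $\lambda_k\ge\frac{2\pi n}e(k/M)^{2/n}$. For Robin conditions a bound $\sum_je^{-t\rho_j}\le CM t^{-n/2}$ with $C=C(n)$ would in the same way give $\rho_k\ge c(k/M)^{2/n}$ with $c=c(n)>0$. But the $k$ balls have $\rho_k\le n\alpha(\omega_nk/M)^{1/n}$, which is smaller for large $k$. The step that fails is the zero extension: the extension of $u\in H^1(\Omega)$ jumps across $\partial\Omega$ by the trace, and in general it is not in $H^1(\mathbb R^n)$.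

## 6. The square of $u$ has a $BV$ extension: a logarithmic Sobolev inequality

A jump is harmless in $BV$, and the Robin form controls $\int_{\partial\Omega}u^2$. So we extend $u^2$ instead of $u$. Let $v\in H^1(\Omega)$ be bounded, $v\ge0$, $\|v\|=1$, and put $w=v^2$, $x=\|\nabla v\|$, $y=\int_{\partial\Omega}v^2$. Then $\int|\nabla w|=2\int v|\nabla v|\le2x$, and (S) gives
$$n\omega_n^{1/n}\|w\|_{n/(n-1)}\le2x+y .\tag{7}$$
Using $2\alpha x\le x^2+\alpha^2$, this yields $\alpha n\omega_n^{1/n}\|v\|_{2n/(n-1)}^2\le q(v)+\alpha^2$. For $n\ge2$ the exponent $\frac{2n}{n-1}$ equals $\frac{2d}{d-2}$ with $d=2n$, the Sobolev exponent of $H^1(\mathbb R^d)$. In dimension $d$ eigenvalues of the Laplacian on a fixed bounded set grow like $k^{2/d}$, which is $k^{1/n}$ for $d=2n$. This is only a guide, but it shows that (7) has the right scaling. To get the sharp constant of (D) we use (7) in entropy form, with two free parameters.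

**Lemma 1.** Let $v,w,x,y$ be as above and $H=\int w\log w$. For all $\sigma\in(0,\frac12]$, $\beta\in(0,\alpha]$ and $r>0$,
$$4\sigma(1-\sigma)x^2+\alpha y\ \ge\ \frac\beta r\big(n+H+\log(\omega_nr^n)\big)-\frac{\beta^2}{4\sigma(1-\sigma)} .$$

*Proof.* First, entropy bounds the norm from below. For $n\ge2$, Jensen's inequality for the probability measure $w\,dx$ gives $\int w\cdot w^{1/(n-1)}\ge e^{H/(n-1)}$, that is, $\|w\|_{n/(n-1)}\ge e^{H/n}$. For $n=1$, $H\le\log\|w\|_\infty$. With (7), $n\omega_n^{1/n}e^{H/n}\le2x+y$. Next, since $\beta\le\alpha$,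
$$4\sigma(1-\sigma)x^2+\alpha y\ge\beta(2x+y)+\big[4\sigma(1-\sigma)x^2-2\beta x\big]\ge\beta n\omega_n^{1/n}e^{H/n}-\frac{\beta^2}{4\sigma(1-\sigma)} ,$$
the bracket being minimized over $x$. Finally linearize with $e^\xi\ge1+\xi$:
$$n\omega_n^{1/n}e^{H/n}=\frac nr\exp\frac{H+\log(\omega_nr^n)}n\ge\frac1r\big(n+H+\log(\omega_nr^n)\big).\qquad\square$$

## 7. Moving the exponent from $2$ to $\infty$ along the semigroup

The goal is a bound for $S_t$ from $L^2$ to $L^\infty$, because it counts eigenvalues.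

**Lemma 2.** If $\|S_tf\|_\infty\le e^\Lambda\|f\|$ for all $f\in L^2(\Omega)$, then $N_\Omega(\rho)\le Me^{2t\rho+2\Lambda}$ for all $\rho>0$.

*Proof.* For $c\in\mathbb Q^m$ apply the bound to $f=\sum_{j\le m}c_ju_j$: $|\sum_{j\le m}c_je^{-t\rho_j}u_j(x)|\le e^\Lambda|c|$ for a.e. $x$. There are countably many such $c$, so for a.e. $x$ this holds for all rational $c$, hence by density for all $c\in\mathbb R^m$. Taking the supremum over $|c|\le1$ gives $\sum_{j\le m}e^{-2t\rho_j}u_j(x)^2\le e^{2\Lambda}$ a.e. Integrate over $\Omega$ and let $m\to\infty$: $\sum_je^{-2t\rho_j}\le Me^{2\Lambda}$. Each $\rho_j\le\rho$ contributes at least $e^{-2t\rho}$. $\square$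

To reach $L^\infty$, we follow $\|S_sf\|_{p(s)}$ while $p(s)$ grows from $2$ to $\infty$.

**Lemma 3.** Let $p\in C^1([0,T))$ with $p\ge2$, let $0\le f\in L^\infty(\Omega)$, $f\ne0$, and $u(s)=S_sf$. Put $F=\int u^p$, $w=u^p/F$, $v=\sqrt w$, $x=\|\nabla v\|$, $y=\int_{\partial\Omega}v^2$, $H=\int w\log w$ and $\sigma=1/p$. Then $\log\|u(s)\|_{p(s)}$ is continuous on $[0,T)$, differentiable on $(0,T)$, and there
$$\frac d{ds}\log\|u\|_p=\frac{p'}{p^2}H-E,\qquad E=4\sigma(1-\sigma)x^2+\alpha y .\tag{8}$$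

*Proof.* Let $B=\|f\|_\infty$; then $0\le u\le B$, and $u(s)\neq0$ by injectivity, so $F>0$.

**Step 1: a second-order expansion.** This allows differentiation under the integral although $u$ is only $C^1$ in $L^2$. Near a given $s$ (or near $0$) we have $p\in[2,p_1]$. The function $\Psi(\xi,p)=\xi^p$ on $[0,B]\times[2,p_1]$ is $C^1$, with $\partial_\xi\Psi=p\xi^{p-1}$ and $\partial_p\Psi=\xi^p\log\xi$ (equal to $0$ at $\xi=0$). For $\xi>0$ its second derivatives $p(p-1)\xi^{p-2}$, $\xi^{p-1}+p\xi^{p-1}\log\xi$, $\xi^p\log^2\xi$ are bounded, because $p\ge2$. So $\nabla\Psi$ is Lipschitz on the convex set $(0,B]\times[2,p_1]$, and by continuity on its closure. Therefore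
$$|\Psi(\xi',p')-\Psi(\xi,p)-\partial_\xi\Psi(\xi,p)(\xi'-\xi)-\partial_p\Psi(\xi,p)(p'-p)|\le C(|\xi'-\xi|^2+|p'-p|^2).$$

**Step 2: the derivative of $F$.** Insert $\xi=u(s)$, $\xi'=u(s')$ and the exponents $p(s),p(s')$, and integrate over $\Omega$, which has finite measure:
$$F(s')-F(s)=p(s)\!\int\!u(s)^{p(s)-1}(u(s')-u(s))+(p(s')-p(s))\!\int\!u(s)^{p(s)}\log u(s)+O\big(\|u(s')-u(s)\|^2+|p(s')-p(s)|^2\big).$$
For $s>0$ divide by $s'-s$ and let $s'\to s$. Since $u\in C^1((0,\infty);L^2)$, the remainder disappears and $\int u^{p-1}\frac{u(s')-u(s)}{s'-s}\to-\int u^{p-1}Lu=-q(u,u^{p-1})$, where $u^{p-1}\in H^1$ by the fact on powers. So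
$$F'=p'\int u^p\log u-p\,q(u,u^{p-1}).$$
At $s=0$, $F$ is continuous because $\Psi$ is Lipschitz and $u(s)\to f$ in $L^2$.

**Step 3: rewriting.** We have $H=\int\frac{u^p}F(p\log u-\log F)=\frac pF\int u^p\log u-\log F$. Hence
$$\frac d{ds}\frac{\log F}p=\frac{F'}{pF}-\frac{p'}{p^2}\log F=\frac{p'}{p^2}H-\frac{q(u,u^{p-1})}F .$$
Since $v=u^{p/2}/\sqrt F$ with $p/2\ge1$, $|\nabla v|^2=\frac{p^2}{4F}u^{p-2}|\nabla u|^2$. So
$$\frac{q(u,u^{p-1})}F=\frac1F\Big[(p-1)\int u^{p-2}|\nabla u|^2+\alpha\int_{\partial\Omega}u^p\Big]=\frac{4(p-1)}{p^2}x^2+\alpha y ,$$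
and $4(p-1)/p^2=4\sigma(1-\sigma)$. $\square$

**How the parameters are found.** Combine (8) with Lemma 1:
$$\frac d{ds}\log\|u\|_p\le\Big(\frac{p'}{p^2}-\frac\beta r\Big)H+\frac{\beta^2}{4\sigma(1-\sigma)}-\frac\beta r\big(n+\log(\omega_nr^n)\big).$$
We know nothing about $H$, so we make it cancel: $p'/p^2=\beta/r$, that is, $\sigma'=-\beta/r$. With $\sigma$ as the variable, $ds=-\frac r\beta d\sigma$, and running $\sigma$ from $\frac12$ to $0$ takes time $t=\int_0^{1/2}\frac r\beta d\sigma$. The exponent in Lemma 2 will be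
$$2t\rho+2\Lambda=2\int_0^{1/2}\Big[r\Big(\frac\rho\beta+\frac\beta{4\sigma(1-\sigma)}\Big)-n-\log\omega_n-n\log r\Big]d\sigma .$$
For each $\sigma$ we may minimize the integrand. If $G$ is the inner bracket, $rG-n\log r$ is least at $r=n/G$, where it equals $n-n\log n+n\log G$; then $G$ should be least over $0<\beta\le\alpha$. We now carry this out.

**Proposition.** For $\rho>0$, $\sigma\in(0,1)$ put $\beta(\sigma)=\min\{\alpha,2\sqrt{\sigma(1-\sigma)\rho}\}$ and
$$G(\sigma)=\frac\rho\beta+\frac\beta{4\sigma(1-\sigma)}=\min_{0<\beta'\le\alpha}\Big(\frac\rho{\beta'}+\frac{\beta'}{4\sigma(1-\sigma)}\Big).$$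
Then
$$N_\Omega(\rho)\le\frac M{n^n\omega_n}\exp\Big(n\int_0^1\log G(\sigma)\,d\sigma\Big).\tag{9}$$

*Proof.* The two expressions for $G$ agree because $\beta'\mapsto\frac\rho{\beta'}+\frac{\beta'}{4\sigma(1-\sigma)}$ decreases up to its minimum at $2\sqrt{\sigma(1-\sigma)\rho}$.

**Step 1: the exponent function.** This step builds $p(s)$. Let $r=n/G$. The functions $\beta,G,r$ are continuous, positive and symmetric under $\sigma\leftrightarrow1-\sigma$. Near $\sigma=0$ the minimum is the unconstrained one, so $G=\sqrt{\rho/(\sigma(1-\sigma))}$ and $\log G$ is integrable on $(0,1)$. Since $G\ge\rho/\beta$ and $G\ge\beta/(4\sigma(1-\sigma))$,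
$$\frac r\beta\le\frac n\rho,\qquad\frac{\beta r}{4\sigma(1-\sigma)}\le n .$$
So $t=\int_0^{1/2}\frac r\beta d\sigma<\infty$. Define $\sigma(s)\in(0,\frac12]$ for $0\le s<t$ by $s=\int_{\sigma(s)}^{1/2}\frac r\beta d\sigma$. Then $\sigma\in C^1$, $\sigma(0)=\frac12$, $\sigma'=-\beta/r$. Put $p=1/\sigma$: it is $C^1$ on $[0,t)$, $p(0)=2$, it increases to $\infty$, and $p'/p^2=-\sigma'=\beta/r$.

**Step 2: integration.** This step bounds the norm at exponent $P$. Let $0\le f\in L^\infty$, $f\ne0$. By Lemmas 1 and 3 (the function $v$ of Lemma 3 is bounded, in $H^1$, nonnegative, of norm $1$) the terms with $H$ cancel and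
$$\frac d{ds}\log\|u\|_p\le g(s):=\frac{\beta^2}{4\sigma(1-\sigma)}-\frac\beta r\big(n+\log(\omega_nr^n)\big)\quad\text{at }\sigma=\sigma(s).$$
$g$ is continuous on $[0,t)$. By the mean value theorem, $\log\|u\|_p-\int_0^sg$ is nonincreasing. For $P>2$ let $p(t_P)=P$. Changing variables by $ds=-\frac r\beta d\sigma$,
$$\log\frac{\|S_{t_P}f\|_P}{\|f\|}\le\int_{1/P}^{1/2}\Big[\frac{\beta r}{4\sigma(1-\sigma)}-n-\log(\omega_nr^n)\Big]d\sigma .$$
The integrand is integrable on $(0,\frac12)$, since $\log r=\log n-\log G$.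

**Step 3: from $t_P$ to $t$, and to all of $L^2$.** Lemma 3 with the constant exponent $P$ gives $\frac d{ds}\log\|u\|_P=-E\le0$, so $\|S_tf\|_P\le\|S_{t_P}f\|_P$. Let $P\to\infty$; on a set of finite measure $\|\cdot\|_P\to\|\cdot\|_\infty$. Hence $\|S_tf\|_\infty\le e^\Lambda\|f\|$ with
$$\Lambda=\int_0^{1/2}\Big[\frac{\beta r}{4\sigma(1-\sigma)}-n-\log(\omega_nr^n)\Big]d\sigma .$$
For $0\le f\in L^2$ apply this to $\min(f,m)$, which tends to $f$ in $L^2$, and pass to an a.e. convergent subsequence of $S_t\min(f,m)$. For general $f$ use $|S_tf|\le S_t|f|$.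

**Step 4: counting.** By Lemma 2, $N_\Omega(\rho)\le Me^{2t\rho+2\Lambda}$. Since $\frac{r\rho}\beta+\frac{r\beta}{4\sigma(1-\sigma)}=rG=n$,
$$2t\rho+2\Lambda=2\int_0^{1/2}\big[n-n-\log\omega_n-n\log n+n\log G\big]d\sigma=-\log(n^n\omega_n)+n\int_0^1\log G\,d\sigma ,$$
by the symmetry of $G$. $\square$

## 8. Proof of (A)–(D)

The upper bounds in (D) are in Section 4. The rest follows from (9).

**(A).** Take $\beta'=\alpha$ in the minimum: $G\le\frac\rho\alpha\big(1+\frac{\alpha^2/\rho}{4\sigma(1-\sigma)}\big)$. So $\int_0^1\log G\le\log\frac\rho\alpha+I(\alpha^2/\rho)$, and (9) gives (A).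

**(B).** If $\rho\le\alpha^2$, then $4\sigma(1-\sigma)\rho\le\alpha^2$ for all $\sigma$, so $G=\sqrt{\rho/(\sigma(1-\sigma))}$ everywhere. As $\int_0^1\log(\sigma(1-\sigma))\,d\sigma=-2$, $\int_0^1\log G=\frac12\log\rho+1$.

**(C).** Use $\rho=\rho_k$ and $N_\Omega(\rho_k)\ge k$. If $\rho_k\ge\alpha^2$, then $I(\alpha^2/\rho_k)\le I(1)=\log\kappa$, and (A) gives $k\le\frac M{\omega_n}(\frac{\kappa\rho_k}{n\alpha})^n$, that is, $\rho_k\ge\frac{n\alpha}\kappa X_k$. If $\rho_k\le\alpha^2$, (B) gives $X_k\le\frac en\sqrt{\rho_k}$, so $\rho_k\ge(\frac neX_k)^2\ge(\frac n\kappa X_k)^2$, because $\kappa>e$.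

**(D), lower bound.** Let $\lambda_k=n\alpha X_k\ge\kappa\alpha^2$. If $\rho_k<\alpha^2$, then (B) gives $X_k\le\frac en\sqrt{\rho_k}<\frac{e\alpha}n$, so $\lambda_k<e\alpha^2<\kappa\alpha^2$, a contradiction. Hence $\rho_k\ge\alpha^2$, and the first case of (C) gives $\rho_k\ge\lambda_k/\kappa$. Put $z=\kappa\alpha^2/\lambda_k\le1$; then $\alpha^2/\rho_k\le z$. Now (A) at $\rho=\rho_k$ reads $\lambda_k\le\rho_ke^{I(\alpha^2/\rho_k)}$, so $\rho_k\ge\lambda_ke^{-I(z)}$. By (5),
$$\lambda_k-\rho_k\le\lambda_k(1-e^{-I(z)})\le\lambda_kI(z)\le\lambda_kz\Big(2+\log\frac1z\Big)=\kappa\alpha^2\Big(2+\log\frac{\lambda_k}{\kappa\alpha^2}\Big).$$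
This error is $o(\lambda_k)$ as $k\to\infty$, which gives the stated limit. The lower bound holds a fortiori for connected sets. $\blacksquare$

## 9. Convex sets: boxes, chords and cells

The sensible start for convex $K$ is to cut it into small convex cells and to use Payne–Weinberger on each, dropping the boundary term. This works cell by cell, but it gives no uniform bound: the box $(0,h)^{n-1}\times(0,Mh^{1-n})$ with Neumann conditions has the eigenvalues $\pi^2j^2h^{2n-2}/M^2$, $j\ge0$, so for $n\ge2$ its count below $\rho$ tends to infinity as $h\to0$. What stops this for Robin conditions is that a set which is too thin in some direction has no eigenvalue below $\rho$ at all. So we use the boundary term once, through chords, and then count cells.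

**Lemma 4.** After a rigid motion, a bounded convex open $K\subset\mathbb R^n$ lies in a box $Q=\prod(0,\ell_i)$, $\ell_1\le\dots\le\ell_n$, whose sides are the projections of $K$ on the axes, and $|Q|\le n!\,|K|$.

*Proof.* Induction on $n$; $n=1$ is trivial. Let $d=\operatorname{diam}K$ be attained in $\overline K$ by two points whose difference is $de$, $|e|=1$. The width of $K$ in direction $e$ is then $d$. Let $\pi$ be the projection to $e^\perp$ and $g(y)$ the length of the chord of $\overline K$ over $y\in\pi\overline K$. Then $g$ is concave, $g\le d$, and $g(y_0)=d$ for some $y_0$. So $g((1-\theta)y_0+\theta y')\ge(1-\theta)d$ for $y'\in\pi\overline K$, $\theta\in[0,1]$. Thus $\{g\ge(1-\theta)d\}$ contains a copy of $\pi\overline K$ shrunk by $\theta$, and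
$$|K|=\int g=d\int_0^1|\{g\ge(1-\theta)d\}|\,d\theta\ge d\,|\pi K|\int_0^1\theta^{n-1}d\theta=\frac{d\,|\pi K|}n .$$
By the induction hypothesis $\pi K$ lies in a box $R$ of the required kind with $|R|\le(n-1)!\,|\pi K|$. The box formed from $R$ and the projection of $K$ on the $e$-axis has volume $d|R|\le n!\,|K|$. Reorder the axes. $\square$

**Lemma 5.** (a) If $K\subset Q$ is as in Lemma 4 and $N_K(\rho)\ge1$, then $\ell_i\ge\min\{\frac{\pi\alpha}{2\rho},\frac\pi{2\sqrt\rho}\}$ for all $i$.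
(b) Let $P$ be open, convex and contained in a box with sides $\ell_i$. Then for the form $\|\nabla u\|^2$ on $H^1(P)$, and for any form obtained by adding a nonnegative boundary term, $N(\rho)\le\prod_i(1+\lfloor s_i\rfloor)$, where $s_i=\ell_i\sqrt{n\rho}/\pi$.

*Proof.* (a) By density let $u$ be Lipschitz on $\overline K$. Decompose $K$ into chords parallel to $e_i$; their lengths are $\le\ell_i$. $K$ is bounded by two graphs over its projection, where $dS\ge dy$. So $q(u)$ is at least the integral over $y$ of the one-dimensional Robin forms on the chords. By (1), and since its right side decreases in $\ell$, we get $q(u)\ge\min\{\frac{\pi\alpha}{2\ell_i},\frac{\pi^2}{4\ell_i^2}\}\|u\|^2$. Hence $\rho\ge\rho_1(K)\ge\min\{\frac{\pi\alpha}{2\ell_i},\frac{\pi^2}{4\ell_i^2}\}$, which is the claim.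

(b) Divide the box, up to a null set, into $\prod m_i$ equal open cells with $m_i=1+\lfloor s_i\rfloor>s_i$. The cell sides are $\ell_i/m_i<\pi/\sqrt{n\rho}$, so the cell diameter is $<\pi/\sqrt\rho$. On each nonempty convex piece $P\cap\text{cell}$, Payne–Weinberger gives $\|\nabla u\|^2\ge\mu\|u\|^2$ with some $\mu>\rho$ if $u$ has mean zero there. So if $u\ne0$ has mean zero on all pieces, then $\|\nabla u\|^2>\rho\|u\|^2$, and (2) applies. $\square$

**Lower bound in Theorem 2.** Let $k\ge2$ and $\rho=\rho_k(K)$, so $N_K(\rho)\ge k\ge2$.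

**Step 1: one long side.** By Lemma 5(b), $\prod(1+\lfloor s_i\rfloor)\ge2$, so some $s_i\ge1$, hence $s_n\ge1$ and $1+s_n\le2s_n$. Also
$$\prod s_i=\Big(\frac{n\rho}{\pi^2}\Big)^{n/2}|Q|\le\Big(\frac{n\rho}{\pi^2}\Big)^{n/2}n!\,M .\tag{10}$$

**Step 2: the other sides are not too short.** If $\rho\ge\alpha^2$, Lemma 5(a) gives $\ell_i\ge\frac{\pi\alpha}{2\rho}$, so $s_i\ge\frac{\alpha\sqrt n}{2\sqrt\rho}$, i.e. $1\le2s_i\sqrt\rho/\alpha$, and
$$1+s_i\le s_i\Big(1+\frac{2\sqrt\rho}\alpha\Big)\le\frac{3\sqrt\rho}\alpha\,s_i .\tag{11}$$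
Hence, by Lemma 5(b) and (10),
$$k\le2\cdot3^{n-1}\Big(\frac{\sqrt\rho}\alpha\Big)^{n-1}\prod s_i\le A_nM\rho^{n-1/2}\alpha^{-(n-1)} .$$
If $\rho<\alpha^2$, then $\ell_i\ge\frac\pi{2\sqrt\rho}$, so $s_i\ge\frac{\sqrt n}2\ge\frac12$, $1+s_i\le3s_i$, and $k\le2\cdot3^{n-1}\prod s_i\le A_nM\rho^{n/2}$. Solving for $\rho$ gives the two terms of the minimum. $\blacksquare$

## 10. The sharp convex constant: thin sets reduce to an interval

**The one-dimensional model.** For $n=1$, $K$ is an interval of length $M$, $\gamma_1=\pi^2/M^2$, and (3) proves Theorem 3. Let $n\ge2$. The test functions leading to (6) show that the cylinder $(0,\ell)\times B_\varepsilon$ of volume $M$ has at least $\big\lfloor\frac\ell\pi(\rho-\frac{(n-1)\alpha}\varepsilon)_+^{1/2}\big\rfloor$ eigenvalues $\le\rho$, with $\ell=M/(\omega_{n-1}\varepsilon^{n-1})$. To maximize this over $\varepsilon$, put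
$$c_*=\max_{s>0}s^{-(n-1)}\Big(1-\frac{n-1}s\Big)_+^{1/2}=\Big(\frac2{2n-1}\Big)^{n-1}\frac1{\sqrt{2n-1}},\qquad\Theta=\frac{Mc_*}{\pi\omega_{n-1}\alpha^{n-1}} .$$
(The derivative of $s^{-2n+2}-(n-1)s^{-2n+1}$ vanishes at $s=n-\frac12$, where $1-\frac{n-1}s=\frac1{2n-1}$.) Taking $s=\varepsilon\rho'/\alpha'$ we get, for all $\varepsilon,\rho',\alpha'>0$,
$$\Big(\rho'-\frac{(n-1)\alpha'}\varepsilon\Big)_+^{1/2}=\rho'^{1/2}\Big(1-\frac{n-1}s\Big)_+^{1/2}\le c_*\,\rho'^{\,n-1/2}\alpha'^{-(n-1)}\varepsilon^{n-1},\tag{12}$$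
with equality for the best $\varepsilon$. So cylinders reach about $\Theta\rho^{n-1/2}$. We must show that no convex set does better to leading order.

**Claim.** $\displaystyle\limsup_{\rho\to\infty}\rho^{-(n-1/2)}\sup_KN_K(\rho)\le\Theta$, the supremum over convex $K$ with $|K|=M$.

**The claim implies Theorem 3.** Given $\eta>0$ there is $\rho_0$ with $N_K(\rho)\le(1+\eta)\Theta\rho^{n-1/2}$ for all $K$ and $\rho\ge\rho_0$. If $k>(1+\eta)\Theta\rho_0^{n-1/2}$, then $\rho_k(K)>\rho_0$ and $k\le N_K(\rho_k(K))\le(1+\eta)\Theta\rho_k(K)^{n-1/2}$, so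
$$\rho_k(K)\ge(1+\eta)^{-2/(2n-1)}(k/\Theta)^{2/(2n-1)} .$$
Since $c_*^{-2}=(2n-1)(\frac{2n-1}2)^{2n-2}=2(\frac{2n-1}2)^{2n-1}$, we have $\Theta^{-2/(2n-1)}=\gamma_n$. Let $k\to\infty$, then $\eta\to0$; the upper bound is in Theorem 2.

The bound of Section 9 loses constants in (11) and in the cell size. The proof of the claim avoids both: a set with two directions much longer than $\alpha/\rho$ has few eigenvalues (Step 1); any other set is long and thin, its cross-sections vary slowly away from the ends (Step 2), and a piece with nearly constant cross-section can be compared with an interval (Step 3).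

**Setup.** $C$ denotes constants depending only on $n,\alpha,M$, possibly different at each occurrence. Fix $\delta\in(0,\frac14)$. "$\rho$ large" means $\rho\ge\rho_0(\delta,n,\alpha,M)\ge\alpha^2$ with $\rho_0$ independent of $K$. We may assume $N_K(\rho)\ge1$. Take $Q,\ell_i,s_i$ from Lemmas 4 and 5; then $\ell_i\ge\frac{\pi\alpha}{2\rho}$ and (11) holds for all $i$.

**Step 1: sets with two long directions are negligible.** Suppose $\ell_{n-1}\ge R\alpha/\rho$ with $R\ge1$. Then $s_{n-1}\ge\frac{R\alpha\sqrt n}{\pi\sqrt\rho}$, so $1+s_{n-1}\le s_{n-1}(1+\frac{\pi\sqrt\rho}{R\alpha})$. Since $\ell_n\ge|Q|^{1/n}\ge M^{1/n}$, $s_n\ge1$ for $\rho$ large and $1+s_n\le2s_n$. Using (11) for $i\le n-2$, Lemma 5(b) and (10),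
$$N_K(\rho)\le2\Big(\frac{3\sqrt\rho}\alpha\Big)^{n-2}\Big(1+\frac{\pi\sqrt\rho}{R\alpha}\Big)\Big(\frac{n\rho}{\pi^2}\Big)^{n/2}n!\,M\le C\rho^{n-1/2}(\rho^{-1/2}+R^{-1}).$$
Fix $R=R(\delta,n,\alpha,M)\geq 1$ with $CR^{-1}\le\delta/2$. Then $N_K(\rho)\le\delta\rho^{n-1/2}$ for $\rho$ large in this case. From now on $\ell_{n-1}<R\alpha/\rho$.

**Step 2: the ends, and slowly varying slices.** This step cuts $K$ into two cheap ends and boundedly many nearly cylindrical pieces. Write points as $(y,x)$ with $x=x_n$, and let $K_x=\{y:(y,x)\in K\}$ for $x\in(0,\ell_n)$. Then $\operatorname{diam}K_x\le D:=\sqrt nR\alpha/\rho$, and for $\rho$ large $s_i<1$ for $i\le n-1$. Moreover $\ell_n=|Q|/\prod_{i<n}\ell_i\le n!\,M(\frac{2\rho}{\pi\alpha})^{n-1}$, so $s_n\le C\rho^{n-1/2}$. For $\tau\in(0,\frac12)$ each end piece $K\cap\{x<\tau\ell_n\}$, $K\cap\{x>(1-\tau)\ell_n\}$, with no condition on the cut, has counting function $\le1+\tau s_n$ by Lemma 5(b). Fix $\tau=\tau(\delta,n,\alpha,M)\in(0,\frac12)$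 with $2\tau s_n\le\delta\rho^{n-1/2}$.

**Lemma 6.** There is an integer $T=T(n,\tau,\delta)$ such that for $[a,b]\subset[\tau\ell_n,(1-\tau)\ell_n]$ with $b-a\le\ell_n/T$: $|K_a\cap K_b|\ge(1-\delta)|K_x|$ for all $x\in[a,b]$.

*Proof.* A diagonal linear map takes $Q$ to $(0,1)^n$ and preserves ratios of slice volumes. So assume $Q=(0,1)^n$, $|K|\ge1/n!$, and replace $K$ by its closure, which changes the slices at $x\in(0,1)$ and their intersections only by null sets.

*A ball inside.* Let $\mathcal E\subset K\subset c+n(\mathcal E-c)$ be John's ellipsoid. Its semi-axes are $\le\sqrt n/2$, since $\mathcal E$ lies in the unit cube. Their product is $\ge(n!\,n^n\omega_n)^{-1}$, since $n^n|\mathcal E|\ge|K|\ge1/n!$. So every semi-axis is at least some $r_*=r_*(n)>0$ and $K\supset B(c,r_*)$. Because the sides of $Q$ are the projections of $K$, $K$ contains points $z^0,z^1$ with last coordinates $0$ and $1$.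

*Balls in the slices.* Let $x\in[\tau,1-\tau]$. If $x\le c_n$ (the last coordinate of $c$), contract $B(c,r_*)$ toward $z^0$ by the factor $x/c_n\in[\tau,1]$. This carries height $c_n$ to height $x$, so $K_x$ contains an $(n-1)$-ball of radius $\tau r_*$. If $x\ge c_n$, contract toward $z^1$ by the factor $\frac{1-x}{1-c_n}\in[\tau,1]$.

*Comparing two slices.* Let $B(c_a,\tau r_*)\subset K_a$, $Y=K_a-c_a$, $s=\frac{b-a}{1-a}\le\frac{b-a}\tau$, and let $z$ be the $y$-part of $z^1$. Since $(1-s)a+s=b$, convexity gives $K_b\supset(1-s)K_a+sz$. Put $\lambda=1-s-\frac{s\sqrt n}{\tau r_*}$, positive if $b-a$ is small. For $y\in Y$,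
$$c_a+\lambda y=(1-s)(c_a+y')+sz\quad\text{with}\quad y'=\frac{\lambda y+s(c_a-z)}{1-s}.$$
As $|c_a-z|\le\sqrt n$ and $Y\supset B(0,\tau r_*)$, we have $s(c_a-z)\in\frac{s\sqrt n}{\tau r_*}Y$. Since $Y$ is convex, $\lambda y+s(c_a-z)\in(\lambda+\frac{s\sqrt n}{\tau r_*})Y=(1-s)Y$, so $y'\in Y$ and $c_a+\lambda y\in K_b$. It also lies in $K_a$, because $0\in Y$ and $0<\lambda\le1$. So $K_a\cap K_b\supset c_a+\lambda Y$ and
$$|K_a\cap K_b|\ge\lambda_0^{n-1}|K_a|,\qquad\lambda_0=1-\frac{b-a}\tau\Big(1+\frac{\sqrt n}{\tau r_*}\Big)\le\lambda .$$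

*Conclusion.* For $x\in[a,b]$ apply this to the pair $a\le x$ after the reflection $x\mapsto1-x$: $|K_a\cap K_x|\ge\lambda_0^{n-1}|K_x|$. Hence $|K_x|\le\lambda_0^{-(n-1)}|K_a|\le\lambda_0^{-2(n-1)}|K_a\cap K_b|$. Choose $T$ so that $\lambda_0>0$ and $\lambda_0^{2(n-1)}\ge1-\delta$ whenever $b-a\le1/T$. $\square$

Divide $[\tau\ell_n,(1-\tau)\ell_n]$ into $T$ equal intervals $J=[a,b]$; Lemma 6 applies to each. Let $P=K\cap\{x\in\operatorname{int}J\}$ and $B=K_a\cap K_b$. By convexity $B\subset K_x$ for $x\in J$. For $0<s<\ell_n$ the set $\partial K\cap\{x=s\}=\partial K_s\times\{s\}$ has zero surface measure. Hence, by bracketing, $N_K(\rho)$ is at most the sum of the counting functions of the two end pieces and of the forms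
$$q_P(u)=\int_P|\nabla u|^2+\alpha\int_{\partial K\cap\{x\in J\}}u^2\,dS\quad\text{on }H^1(P).$$

**Step 3: a middle piece is at most an interval.** The goal is
$$N_P(\rho)\le1+\frac{|J|}\pi\sqrt{\hat e_J},\qquad\hat e_J=\frac{1+\delta}{1-\delta}e_J,\qquad e_J=\sup_{x\in J}(\rho+2\alpha^2-\alpha h_x)_+,\tag{13}$$
where $h_x=(n-1)(\omega_{n-1}/|K_x|)^{1/(n-1)}$. Let $u$ be Lipschitz on $\overline P$.

*The boundary term.* By the coarea formula on $\partial K$ for the $1$-Lipschitz function $x$, $\int_{\partial K\cap\{x\in J\}}u^2dS\ge\int_J\int_{\partial K_x}u^2\,d\mathcal H^{n-2}dx$. Apply (S) in dimension $n-1$ to $u(\cdot,x)^2$ on $K_x$, and Hölder's inequality $\|u\|^2\le|K_x|^{1/(n-1)}\|u^2\|_{(n-1)/(n-2)}$ (with the sup norm if $n=2$). With $L^2(K_x)$ norms,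
$$\alpha\int_{\partial K_x}u^2\ge\alpha h_x\|u\|^2-2\alpha\|u\|\,\|\nabla_yu\|\ge(\alpha h_x-2\alpha^2)\|u\|^2-\tfrac12\|\nabla_yu\|^2 .$$

*Averaging over $B$.* Let $\bar u(x)=|B|^{-1}\int_Bu(y,x)\,dy$. Since $B\times\operatorname{int}J\subset P$, Cauchy–Schwarz gives $\int_P|\partial_xu|^2\ge|B|\int_J|\bar u'|^2$. Let $m_x$ be the mean of $u$ over $K_x$. Payne–Weinberger gives $\|u-m_x\|\le\frac D\pi\|\nabla_yu\|$. By Lemma 6,
$$|K_x|^{1/2}|\bar u-m_x|\le\Big(\frac{|K_x|}{|B|}\Big)^{1/2}\|u-m_x\|\le(1-\delta)^{-1/2}\|u-m_x\| .$$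
As $\delta<\frac14$, $1+(1-\delta)^{-1/2}\le3$, so $\|u-\bar u\|\le\frac{3D}\pi\|\nabla_yu\|\le D\|\nabla_yu\|$, and
$$\|u\|^2_{L^2(K_x)}\le(1+\delta)|K_x|\bar u^2+(1+\delta^{-1})D^2\|\nabla_yu\|^2 .$$

*Assembling.* For $\rho$ large, $e_J(1+\delta^{-1})D^2\le(\rho+2\alpha^2)(1+\delta^{-1})nR^2\alpha^2\rho^{-2}\le\frac14$. Using also $|K_x|\le|B|/(1-\delta)$,
$$q_P(u)-\rho\|u\|^2_{L^2(P)}\ge|B|\int_J|\bar u'|^2+\int_J\Big(\frac12\|\nabla_yu\|^2-e_J\|u\|^2\Big)dx\ge|B|\Big[\int_J|\bar u'|^2-\hat e_J\int_J\bar u^2\Big]+\frac14\int_P|\nabla_yu|^2 .$$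
The first and last expressions are continuous on $H^1(P)$, so the inequality between them holds for all $u\in H^1(P)$.

*Counting.* Impose that $\bar u$ be orthogonal in $L^2(J)$ to $\cos(j\pi(x-a)/|J|)$ for all integers $0\le j\le\frac{|J|}\pi\sqrt{\hat e_J}$. These are at most $1+\frac{|J|}\pi\sqrt{\hat e_J}$ linear conditions on $u$. By Example 2 the bracket is then $>0$ unless $\bar u=0$. If $\bar u=0$ and $\nabla_yu=0$, then $u(\cdot,x)$ is constant on $K_x$ for a.e. $x$, so $u=\bar u=0$. Hence the last expression is $>0$ for $u\ne0$, and (2) gives (13).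

**Step 4: summation.** We now insert (12) on each piece. Put $A_J=|P|/|J|=\omega_{n-1}\varepsilon_J^{n-1}$. Since $B\subset K_x$ for $x\in J$, $|B|\le A_J$, so $|K_x|\le|B|/(1-\delta)\le A_J/(1-\delta)$ and
$$h_x\ge(1-\delta)^{1/(n-1)}\,\frac{n-1}{\varepsilon_J}\ge(1-\delta)\frac{n-1}{\varepsilon_J}.$$
So $e_J\le(\rho'-\frac{(n-1)\alpha'}{\varepsilon_J})_+$ with $\rho'=\rho+2\alpha^2$, $\alpha'=(1-\delta)\alpha$, and (12) gives
$$\sum_J\frac{|J|}\pi\sqrt{\hat e_J}\le\sqrt{\frac{1+\delta}{1-\delta}}\;\frac{c_*\,\rho'^{\,n-1/2}}{\pi\omega_{n-1}((1-\delta)\alpha)^{n-1}}\sum_J|J|\,\omega_{n-1}\varepsilon_J^{n-1}\le(1+\delta)^{1/2}(1-\delta)^{\frac12-n}\,\Theta\,(\rho+2\alpha^2)^{n-1/2},$$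
because $\sum_J|J|A_J=\sum_J|P|\le M$. The end pieces contribute at most $2+2\tau s_n\le2+\delta\rho^{n-1/2}$, and the ones in (13) add up to $T$. Altogether, for $\rho$ large and all $K$ (in either case of Step 1),
$$N_K(\rho)\le T+2+\delta\rho^{n-1/2}+(1+\delta)^{1/2}(1-\delta)^{\frac12-n}\,\Theta\,(\rho+2\alpha^2)^{n-1/2},$$
with $T$ independent of $K$ and $\rho$. Divide by $\rho^{n-1/2}$, let $\rho\to\infty$, then $\delta\to0$. This proves the claim, and with it Theorem 3. $\blacksquare$
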